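# Forbidden blocks, tripling, and the cl-degrees of c.e. reals

## A code that squeezes six bits into five

Take an infinite binary sequence and cut it into blocks of length two. Suppose that one of the four possible blocks, say $11$, never occurs. Then the sequence wastes space, and we can squeeze it. Give the blocks $00,01,10$ the digits $0,1,2$. Collect the digits in groups of three, read a group $abc$ as the base-3 integer $9a+3b+c\le 26$, and write that integer with exactly five bits. Each group of six bits becomes a group of five. For example,
$$10\,01\,00\;\mapsto\;(2,1,0)\;\mapsto\;21\;\mapsto\;10101,\qquad 10\,01\,10\;\mapsto\;(2,1,2)\;\mapsto\;23\;\mapsto\;10111 .$$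

Three features matter.

* The code is *monotone under extension*: a longer input gives a longer output that extends the old one.
* It *preserves lexicographic order* among inputs of equal length. In the example, $100100$ precedes $100110$, and $10101$ precedes $10111$.
* The group $11111$ never appears, since $26<31$. So the output never ends in an infinite tail of 1s.

What is such a code for? Suppose $\alpha$ is a noncomputable real whose binary expansion avoids $11$ as an aligned block, and let $\beta$ be the real whose expansion is the code of $\alpha$. Then $5i$ bits of $\beta$ determine $6i$ bits of $\alpha$. So $\beta$ runs ahead of $\alpha$, by an amount that grows without bound. If $\alpha$ could in turn compute $\beta$ while reading only a bounded number of bits past the position asked for, then $\alpha$ could compute its own next bits from its earlier ones, and would be computable. Thus $\beta$ lies strictly above $\alpha$ in a reducibility that measures how far ahead one must read. Preservation of order will make $\beta$ approximable from below whenever $\alpha$ is.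

The whole proof consists in finding a restriction of this kind inside an arbitrary real, or else doing without it. The forbidden block will no longer be one fixed block. It will depend on the bits already seen, and it will be produced by a computation that may fail to converge at irrelevant places.

## Reading with bounded lookahead

Positions in a sequence start at $0$, and $x\restriction n$ is the string of the first $n$ bits of $x$. Reals in $[0,1)$ are identified with their binary expansions; for a dyadic rational we take the expansion without an infinite tail of 1s. With this convention $x\restriction n$ is the $n$-bit binary representation of $\lfloor 2^n x\rfloor$. For $x\ge 0$ put $\operatorname{frac}(x)=x-\lfloor x\rfloor$.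

**Definition (c.e. real).** A real is *c.e.* (left-c.e.) if it is the limit of a computable increasing sequence of rationals.

For example, if $A$ is a c.e. set with computable enumeration $A_0\subseteq A_1\subseteq\cdots$ by finite sets, then $\sum_{n\in A}2^{-4n-4}$ is c.e.: use the rationals $\sum_{n\in A_s}2^{-4n-4}-2^{-s}$. If $A$ is not computable, neither is this real, because its bit at position $4n+3$ says whether $n\in A$. In particular there are noncomputable c.e. reals.

**Definition (cl- and ibT-reducibility).** We write $\alpha\le_{\mathrm{cl}}\beta$ if there are a Turing functional $\Phi$ and a constant $c$ such that $\Phi^\beta=\alpha$ and, for every $n$, the computation of $\alpha(n)$ by $\Phi^\beta$ queries $\beta$ only at positions $\le n+c$. If this holds with $c=0$, we write $\alpha\le_{\mathrm{ibT}}\beta$.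

So $\le_{\mathrm{ibT}}$ implies $\le_{\mathrm{cl}}$. The relation $\le_{\mathrm{cl}}$ is reflexive, and it is transitive because the constants add. Let $\equiv_{\mathrm{cl}}$ be the induced equivalence.

A small example: let $\gamma=\operatorname{frac}(2\alpha)$, so $\gamma(n)=\alpha(n+1)$. Then $\gamma\le_{\mathrm{cl}}\alpha$ with constant $1$, and $\alpha\le_{\mathrm{ibT}}\gamma$, because $\alpha(n+1)=\gamma(n)$ and the single bit $\alpha(0)$ can be hard-coded. So a shift does not change the cl-degree.

We shall say that strings $\tau_i$ are *uniformly computable from* strings $\sigma_i$ if one partial computable function sends $\sigma_i$ to $\tau_i$ for every $i$ in the stated range. If the constant is $c$, then $\alpha\restriction n$ is uniformly computable from $\beta\restriction(n+c)$: the largest position asked about is $n-1$, so only positions $\le n-1+c$ are read.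

Consider now the partial order of cl-degrees of c.e. reals. A degree in it is *maximal* if no cl-degree of a c.e. real lies strictly above it. That is, the degree of a c.e. real $\alpha$ is maximal if every c.e. real $\beta$ with $\alpha\le_{\mathrm{cl}}\beta$ also satisfies $\beta\le_{\mathrm{cl}}\alpha$. The paper "Algorithmic Randomness And Measures Of Complexity" is the source of the problem we discuss: are there maximal degrees? It is a known result that some pairs of c.e. reals have no upper bound among the c.e. reals, so there is no *maximum* degree; this alone does not settle whether there are maximal ones. The answer is no.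

**Theorem 1.** The structure of cl-degrees of c.e. reals has no maximal degree.

We prove more. Here $K$ is prefix-free Kolmogorov complexity, which is needed only for the last sentence.

**Theorem 2.** Let $\alpha\in[0,1)$ be any noncomputable real (not necessarily c.e.). There is $\beta\in[0,1)$ with $\alpha\le_{\mathrm{ibT}}\beta$, $\beta\not\le_{\mathrm{cl}}\alpha$ and $\beta\equiv_T\alpha$; if $\alpha$ is c.e., then $\beta$ is c.e. Moreover, if $\limsup_n K(\alpha\restriction n)/n\ge 1$ (for instance if $\alpha$ is Martin-Löf random, e.g. $\alpha=\Omega$), one can take $\beta=\operatorname{frac}(3\alpha)$.

**Theorem 2 implies Theorem 1.** Let $\alpha$ be a c.e. real. If $\alpha$ is noncomputable, Theorem 2 gives a c.e. real $\beta$ strictly above it. If $\alpha$ is computable, take any noncomputable c.e. real $\beta$. Then $\alpha\le_{\mathrm{cl}}\beta$ with no queries at all, and $\beta\le_{\mathrm{cl}}\alpha$ would make $\beta$ computable.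

## Reals that avoid the block 11

Before the general case, let us check the claims of the first section by hand. Let $\alpha$ be noncomputable with no aligned block $11$, and let $\beta$ be its code. For instance, $\alpha=\sum_{n\in A}2^{-2n-2}$ with $A$ a noncomputable c.e. set has only the blocks $00$ and $01$.

*Upward.* Let $6(i-1)\le m<6i$. The bit $\alpha(m)$ is found by decoding $\beta\restriction 5i$. If $i\ge 6$, then $5i\le 6(i-1)\le m$, so only positions below $m$ are read. The finitely many bits with $i<6$ are hard-coded. So $\alpha\le_{\mathrm{ibT}}\beta$.

*Not downward.* Suppose $\beta\le_{\mathrm{cl}}\alpha$ with constant $c'$. Then $\beta\restriction 5i$ is computed from $\alpha\restriction(5i+c')$. If $i\ge 6+c'$, then $5i+c'\le 6(i-1)$. So from $\alpha\restriction 6(i-1)$ we compute $\beta\restriction 5i$, and by decoding we get $\alpha\restriction 6i$. Repeating this from a finite initial segment computes all of $\alpha$, a contradiction.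

*Left approximation.* If $\alpha_s$ increases to $\alpha$, code the part of $\alpha_s$ before its first aligned block $11$. As the code preserves order, these values never exceed $\beta$. This is where the ranking of blocks must respect their order. Had we used the digits $00\mapsto 1$, $01\mapsto 0$, an approximation that moves up from $00\ldots$ to $01\ldots$ would have a code that moves down, and the argument would break.

An arbitrary real has no visible forbidden block, so for the general case we need another idea.

## Tripling, and where it stops

Shifts do not change the cl-degree, so multiplication by $2$ is useless. The next simplest thing is multiplication by $3$. Its merit is that carries can come from arbitrarily far to the right. If $\lfloor 16x\rfloor=5$, that is, if $x$ begins with $0101$, then $3x\in[\tfrac{15}{16},\tfrac{18}{16})$, so even the integer part of $3x$ is undecided. A prefix $(01)^k$ of any length has the same effect, as we shall see in Section "The price of bounded lookahead". In the other direction there is no delay: if $\lfloor 48x\rfloor\in\{15,16,17\}$, then $\lfloor 16x\rfloor=5$.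

From now on fix a noncomputable $\alpha\in[0,1)$; in particular $\alpha$ is irrational.

**Step 1. The real $\beta_0=\operatorname{frac}(3\alpha)$.** The purpose of this step is to see that $\beta_0$ has every property that Theorem 2 demands, except possibly $\beta_0\not\le_{\mathrm{cl}}\alpha$. Let $j=\lfloor 3\alpha\rfloor\in\{0,1,2\}$, a fixed integer, so that $\beta_0=3\alpha-j$.

*If $\alpha$ is c.e., so is $\beta_0$.* If rationals $\alpha_s$ increase to $\alpha$ computably, then $3\alpha_s-j$ increase to $\beta_0$.

*We have $\alpha\le_{\mathrm{ibT}}\beta_0$.* Put
$$N_n:=\lfloor 3\cdot 2^n\alpha\rfloor=\lfloor 2^n(j+\beta_0)\rfloor=j2^n+\lfloor 2^n\beta_0\rfloor. \tag{1}$$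
The right side is computed from $\beta_0\restriction n$. For every real $x$ we have $\lfloor\lfloor 3x\rfloor/3\rfloor=\lfloor x\rfloor$: an integer $k$ satisfies $k\le x$ iff $3k\le 3x$ iff $3k\le\lfloor 3x\rfloor$ iff $k\le\lfloor 3x\rfloor/3$. With $x=2^n\alpha$ this gives $\lfloor 2^n\alpha\rfloor=\lfloor N_n/3\rfloor$. So $\alpha\restriction n$ is uniformly computed from $\beta_0\restriction n$. To find $\alpha(m)$, use $n=m+1$; only positions $\le m$ are read.

*We have $\beta_0\le_T\alpha$.* As $\alpha$ is irrational, $3\cdot 2^n\alpha$ is never an integer. So $N_n=\lfloor 3\cdot2^n\alpha\rfloor$ is found by approximating $\alpha$ closely enough, and $N_n$ gives $\beta_0\restriction n$ by (1). Together with the previous item, $\beta_0\equiv_T\alpha$.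

So if $\beta_0\not\le_{\mathrm{cl}}\alpha$, then $\beta=\beta_0$ proves the first assertion of Theorem 2.

One would like to finish by proving $\beta_0\not\le_{\mathrm{cl}}\alpha$ always, using the undecided carries. This is false.

**Example.** Let $A$ be a noncomputable c.e. set and $\alpha=\sum_{n\in A}2^{-4n-4}$. The $n$-th block of four bits of $\alpha$ is $0001$ if $n\in A$ and $0000$ if not. Multiplying by three replaces each $0001$ by $0011$, and $3\alpha\le 3\sum_n 16^{-n-1}=\tfrac15<1$. So $\operatorname{frac}(3\alpha)=3\alpha$. The bits of $3\alpha$ at positions $4n+2$ and $4n+3$ both equal $\alpha(4n+3)$, and all its other bits are $0$. Hence $3\alpha\le_{\mathrm{cl}}\alpha$ with constant $1$, and $\alpha\le_{\mathrm{ibT}}3\alpha$. So $3\alpha\equiv_{\mathrm{cl}}\alpha$, although $\alpha$ is a noncomputable c.e. real.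

The exact sticking point is this. After reading $0101\cdots01$ a functional cannot *know* the carry, but for a special $\alpha$ it may *guess* it correctly, because $\alpha$ never offers it the wrong continuation. That observation is the way out. A functional that always guesses the carry correctly tells us, from the bits it has read, something about bits of $\alpha$ it has not read. It forbids a block, and forbidden blocks are what the squeezing code feeds on.

**From now on we assume $\beta_0\le_{\mathrm{cl}}\alpha$**, via a functional $\Psi$ and a constant $c$.

## The price of bounded lookahead

**Step 2. A computable restriction on the blocks of $\alpha$.** The purpose is to turn $\Psi$ into a rule that names, after certain initial segments, one next block that $\alpha$ cannot have.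

To compute $\beta_0\restriction n$, the functional queries $\alpha$ only at positions $\le n-1+c$. Fix an even $d\ge\max(2,c)$. For a string $\sigma$ with $|\sigma|=n+d$, let $\psi(\sigma)$ be the result of this procedure: run $\Psi$ with oracle $\sigma$ on the arguments $0,\dots,n-1$, diverging if a query beyond $\sigma$ is made or an output is not a bit. If all these computations halt, output $j2^n$ plus the integer with the resulting $n$-bit expansion. This $\psi$ is partial computable, and by (1)
$$\psi(\alpha\restriction(n+d))\ \text{converges and equals } N_n\quad\text{for all }n. \tag{2}$$

Let
$$w=(01)^{d/2},\qquad D=d+2,\qquad L=2^D .$$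
From here on a *block* is a string of length $D$. Exactly four blocks begin with $w$, namely $w00,w01,w10,w11$. For a string $\eta$ whose length $n$ is a multiple of $D$, with integer value $r$, define, when $\psi(\eta w)$ converges,
$$e(\eta)=\begin{cases} w11&\text{if }\psi(\eta w)=3r,\\ w00&\text{otherwise.}\end{cases} \tag{3}$$

**Claim.** Let $\eta=\alpha\restriction n$ with $n$ a multiple of $D$, and let $b$ be the next block of $\alpha$. If $b$ begins with $w$, then $\psi(\eta w)$ converges and $b\ne e(\eta)$.

*Proof.* As $b$ begins with $w$, we have $\eta w=\alpha\restriction(n+d)$. By (2), $\psi(\eta w)$ converges and equals $N_n$. Write $2^n\alpha=r+y$ with $y\in[0,1)$; here $r$ is the value of $\eta$, and the expansion of $y$ starts with $b$. Then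
$$N_n=\lfloor 3r+3y\rfloor=3r+\lfloor 3y\rfloor .$$
So the functional has committed itself to the value of $\lfloor 3y\rfloor$ after seeing only $w$. We compare this with the true $y$. First,
$$0.w=\sum_{k=1}^{d/2}4^{-k}=\frac{1-2^{-d}}{3}.$$
Let $q\in\{0,1,2,3\}$ be the value of the last two bits of $b$. Then $y$ lies in $[\,0.w+q2^{-d-2},\;0.w+(q+1)2^{-d-2})$, and multiplying by three,
$$3y\in\Bigl[\,1+2^{-d}\bigl(\tfrac{3q}{4}-1\bigr),\;1+2^{-d}\bigl(\tfrac{3(q+1)}{4}-1\bigr)\Bigr). \tag{4}$$

If $q=0$, so $b=w00$, then $0\le 3y<1-2^{-d}/4<1$. So $N_n=3r$, and (3) gives $e(\eta)=w11\ne b$.

If $q=3$, so $b=w11$, then $1<1+\tfrac54 2^{-d}\le 3y<1+2\cdot2^{-d}<2$, the last inequality because $d\ge2$. So $N_n=3r+1\neq 3r$, and (3) gives $e(\eta)=w00\ne b$.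

If $q\in\{1,2\}$, then $b$ is $w01$ or $w10$, which is never a value of $e$. $\square$

Why two bits after $w$ and not one? By (4), the block $w0$ alone (the cases $q=0,1$ together) leaves $3y\in[1-2^{-d},1+2^{-d}/2)$, which straddles $1$, whereas $w1$ puts $3y$ in $[1,2)$. With one extra bit, a commitment to $3r$ would exclude $w1$, but a commitment to $3r+1$ would exclude nothing. With two extra bits each commitment excludes a block.

**Example.** Let $d=2$, so $w=01$, $D=4$, $L=16$. The blocks $0100,0101,0110,0111$ put $3y$ into $[\tfrac{12}{16},\tfrac{15}{16})$, $[\tfrac{15}{16},\tfrac{18}{16})$, $[\tfrac{18}{16},\tfrac{21}{16})$, $[\tfrac{21}{16},\tfrac{24}{16})$ respectively. Having read $\eta01$, the functional says whether the carry is $0$ or $1$. If it says $0$, the block $0111$ is excluded; if it says $1$, the block $0100$ is excluded.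

## The order-preserving code with a moving forbidden block

**Step 3. Constructing $\beta$.** The purpose is to rebuild the code of the first section when the forbidden block depends on the past and is only known if a computation converges. We must keep extension, order, and absence of a tail of 1s.

*Good strings.* A string $b_1b_2\cdots b_l$ of blocks is *good* if for each $i\le l$ such that $b_i$ begins with $w$, the computation $\psi(b_1\cdots b_{i-1}w)$ converges and $b_i\neq e(b_1\cdots b_{i-1})$. The empty string is good. Goodness is a c.e. property, since one waits for finitely many computations to converge. It is inherited by prefixes that consist of whole blocks. By the Claim, every prefix of $\alpha$ that consists of whole blocks is good.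

*Digits.* List the blocks lexicographically, with indices $0,\dots,L-1$, and let $t$ be the index of $w00$. Then $w00,w01,w10,w11$ have the indices $t,t+1,t+2,t+3$. For a good string $\eta b$, where $b$ is the last block, define $\operatorname{rk}_\eta(b)\in\{0,\dots,L-2\}$ as follows:

* $\operatorname{rk}_\eta(b)=\operatorname{index}(b)$ if $\operatorname{index}(b)<t$;
* $\operatorname{rk}_\eta(b)=\operatorname{index}(b)-1$ if $\operatorname{index}(b)>t+3$;
* if $b$ begins with $w$, then the three blocks that begin with $w$ and differ from $e(\eta)$ receive, in lexicographic order, the values $t,t+1,t+2$.

In the third case $\psi(\eta w)$ converges because $\eta b$ is good, so $e(\eta)$ is defined, and $b\ne e(\eta)$, so $b$ receives a value. The three cases produce digits $<t$, digits $\ge t+3$, and digits in $\{t,t+1,t+2\}$, respectively. Consequently: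

$$\text{if }\eta b,\eta b'\text{ are good and }b<_{\mathrm{lex}}b',\text{ then }\operatorname{rk}_\eta(b)<\operatorname{rk}_\eta(b'). \tag{5}$$

Also, both computing the digit from $\eta b$ and computing $b$ from $\eta$ and the digit require $\psi(\eta w)$ only when $b$ begins with $w$, and the digit itself reveals whether this is so. When $\psi(\eta w)$ is needed, it converges. Nothing ever waits for a computation that goes on forever: outside the four critical blocks, the digit does not depend on $e(\eta)$ at all.

**Example.** With $d=2$ we have $t=4$. If $e(\eta)=0111$, then $0100,0101,0110$ get $4,5,6$. If $e(\eta)=0100$, then $0101,0110,0111$ get $4,5,6$. In both cases $0011$ gets $3$ and $1000$ gets $7$, and this holds even if $\psi(\eta w)$ diverges.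

*Grouping.* Choose $G$ with $(1-2^{-D})^G<\tfrac12$, and let $M=DG$. As $L-1=2^D(1-2^{-D})$, this says
$$(L-1)^G<2^{M-1}. \tag{6}$$
(For $d=2$ one may take $G=11$: $15^{11}<2^{43}$, so $M=44$ bits become $43$.) Let $\kappa$ be a good string of length $lM$, that is, of $lG$ blocks. Write its digits $\operatorname{rk}$ in order, split them into $l$ groups of $G$ digits, and read each group as an integer in base $L-1$, most significant digit first. This integer is at most $(L-1)^G-1$, so by (6) it can be written in binary with exactly $M-1$ bits. The concatenation of these $l$ strings is $\operatorname{code}(\kappa)$, of length $l(M-1)$. It has three properties.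

**(P1)** If $\kappa\subseteq\kappa'$ are good, of lengths that are multiples of $M$, then $\operatorname{code}(\kappa)\subseteq\operatorname{code}(\kappa')$. Each digit depends only on the string up to its block, and groups are coded one by one.

**(P2)** If $\kappa,\kappa'$ are good of the same length $lM$ and $\kappa<_{\mathrm{lex}}\kappa'$, then $\operatorname{code}(\kappa)<_{\mathrm{lex}}\operatorname{code}(\kappa')$. Look at the first block where they differ. Before it the strings agree, so the earlier digits agree. At it, the two blocks follow the same $\eta$, so by (5) the digit of $\kappa$ is smaller. In the group containing this digit, the base-$(L-1)$ integer of $\kappa$ is smaller, because fixed-length notation preserves order. Fixed-length binary notation preserves order too, and the earlier groups have equal codes.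

**(P3)** No group is coded by $1^{M-1}$. Its value would be $2^{M-1}-1$, and $(L-1)^G-1<2^{M-1}-1$ by (6).

*The real.* Every $\alpha\restriction lM$ is good. By (P1) we may put
$$X=\bigcup_l\operatorname{code}(\alpha\restriction lM),$$
and let $\beta$ be the real with binary expansion $X$. By (P3) every group of $X$ contains a $0$, so $X$ has no tail of 1s. Hence $X$ is the expansion of $\beta\in[0,1)$ that our convention prescribes, and $\beta\restriction l(M-1)=\operatorname{code}(\alpha\restriction lM)$.

## Why $\beta$ lies strictly above $\alpha$

**Step 4. The properties of $\beta$.** The purpose is to verify Theorem 2, first assertion, under the assumption $\beta_0\le_{\mathrm{cl}}\alpha$.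

**(a) $\beta\le_T\alpha$.** To compute $\operatorname{code}(\alpha\restriction lM)$ from $\alpha$ we run $\psi(\eta w)$ only where the next block of $\alpha$ begins with $w$, and there it converges.

**(b) $\alpha\restriction iM$ is uniformly computable from $\beta\restriction i(M-1)$.** Cut the given string into groups of $M-1$ bits, and turn each into its $G$ digits in base $L-1$. Then decode block by block. Suppose $\eta$ is already recovered. If the next digit is $<t$, it is the index of the next block; if it is $\ge t+3$, the index is the digit plus one. If it is in $\{t,t+1,t+2\}$, the true next block of $\alpha$ begins with $w$, so $\psi(\eta w)$ converges; it yields $e(\eta)$, and then the block is found among the remaining three.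

**(c) $\alpha\le_{\mathrm{ibT}}\beta$.** Let $(i-1)M\le m<iM$. By (b), $\alpha(m)$ is computed from $\beta\restriction i(M-1)$. If $i\ge M$, then $i(M-1)=iM-i\le(i-1)M\le m$, so only positions $<m$ are queried. The finitely many bits $\alpha(m)$ with $m<(M-1)M$ are hard-coded.

**(d) $\beta\not\le_{\mathrm{cl}}\alpha$.** Suppose $\beta\le_{\mathrm{cl}}\alpha$ with constant $c'$. Then $\beta\restriction i(M-1)$ is uniformly computable from $\alpha\restriction(i(M-1)+c')$. For $i\ge M+c'$,
$$i(M-1)+c'=iM-i+c'\le iM-M=(i-1)M .$$
So for these $i$, the string $\beta\restriction i(M-1)$ is uniformly computable from $\alpha\restriction(i-1)M$, and by (b) so is $\alpha\restriction iM$. Starting from a finite initial segment and iterating, we compute $\alpha$. But $\alpha$ is noncomputable, a contradiction.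

**(e) If $\alpha$ is c.e., then $\beta$ is c.e.** Let $\alpha_s$ be a computable increasing sequence of rationals with limit $\alpha$. As $\alpha$ is irrational, $\alpha>0$ and $\alpha_s<\alpha$ for all $s$; dropping finitely many terms, we may assume $\alpha_s\ge0$. The difficulty is that the expansion of $\alpha_s$ need not be good, and goodness is only c.e. So we code only what has been certified.

Let $\kappa_s$ be the longest prefix of the expansion of $\alpha_s$, of length $lM$ with $l\le s$, that is seen to be good within $s$ steps of computation; it may be empty. Let $\beta_s=0.\operatorname{code}(\kappa_s)$. Goodness of $\kappa_s$ ensures that all computations needed for the code converge, so $(\beta_s)$ is a computable sequence of rationals.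

*We have $\beta_s\le\beta$.* Let $k=|\kappa_s|$ and $\kappa'=\alpha\restriction k$. From $\alpha_s<\alpha$ we get $\lfloor2^k\alpha_s\rfloor\le\lfloor 2^k\alpha\rfloor$, that is, $\kappa_s\le_{\mathrm{lex}}\kappa'$. Both strings are good and have the same length, so $\operatorname{code}(\kappa_s)\le_{\mathrm{lex}}\operatorname{code}(\kappa')$ by (P2). Since $\operatorname{code}(\kappa')$ is a prefix of $X$, we get $\beta_s\le0.\operatorname{code}(\kappa')\le\beta$.

*We have $\beta_s\to\beta$.* Fix $i$. As $\alpha$ is not dyadic, it is interior to its dyadic interval of length $2^{-iM}$, so $\alpha_s\restriction iM=\alpha\restriction iM$ for all large $s$. This string is good, so for all large $s$ it is seen to be good within $s$ steps, and $s\ge i$. Then $\kappa_s\supseteq\alpha\restriction iM$, and by (P1) the string $\operatorname{code}(\kappa_s)$ extends $\beta\restriction i(M-1)$. So $|\beta-\beta_s|\le2^{-i(M-1)}$.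

The $\beta_s$ themselves need not increase. But $\max_{u\le s}\beta_u-2^{-s}$ is a computable increasing sequence of rationals with limit $\beta$. So $\beta$ is c.e.

By (a) and (c), $\beta\equiv_T\alpha$. With (c), (d) and (e) this proves the first assertion of Theorem 2 in the case $\beta_0\le_{\mathrm{cl}}\alpha$; Step 1 settled the other case. Theorem 1 follows. $\square$

Order preservation was used only in (e). For a real that is not c.e. any injective ranking of the permitted blocks would do.

## Complexity and the reals for which $3\alpha$ suffices

Recall three textbook facts on $K$. If $f$ is partial computable, then $K(f(\sigma))\le K(\sigma)+O(1)$ whenever $f(\sigma)$ is defined. For strings, $K(\sigma)\le|\sigma|+O(\log|\sigma|)$. And $\alpha$ is Martin-Löf random iff $K(\alpha\restriction n)\ge n-O(1)$; so random reals satisfy $\limsup_nK(\alpha\restriction n)/n\ge1$.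

**Step 5. The "moreover" part of Theorem 2.** The purpose is to show that when the first candidate fails, $\alpha$ is compressible at a fixed rate. Suppose $\operatorname{frac}(3\alpha)\le_{\mathrm{cl}}\alpha$. Then Steps 2–4 apply, with their $M$ and $\beta$. By (b), with the two facts above,
$$K(\alpha\restriction iM)\le K(\beta\restriction i(M-1))+O(\log i)\le i(M-1)+O(\log i).$$
For arbitrary $n$, let $iM\le n<(i+1)M$. Then $\alpha\restriction n$ is $\alpha\restriction iM$ followed by one of the finitely many strings $\rho$ of length less than $M$. Each map $\sigma\mapsto\sigma\rho$ is computable, so $K(\alpha\restriction n)\le K(\alpha\restriction iM)+O(1)$. Since $n\ge iM$,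
$$\limsup_n\frac{K(\alpha\restriction n)}{n}\le\frac{M-1}{M}=1-\frac1M<1 .$$
Contrapositively, if the limsup is $\ge1$, then $\operatorname{frac}(3\alpha)\not\le_{\mathrm{cl}}\alpha$, and by Step 1 the real $\beta=\operatorname{frac}(3\alpha)$ has all the required properties. This completes the proof of Theorem 2. $\square$

In particular the Example $\alpha=\sum_{n\in A}2^{-4n-4}$, for which $3\alpha\equiv_{\mathrm{cl}}\alpha$, is a case where the second construction cannot be avoided, and such cases occur only when $\limsup_nK(\alpha\restriction n)/n<1$.

## ibT-degrees and single Turing degrees

Some consequences can be read off from Theorem 2.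

First, the ibT-degrees of c.e. reals have no maximal element either. For noncomputable $\alpha$ we have $\alpha\le_{\mathrm{ibT}}\beta$, and not even $\beta\le_{\mathrm{cl}}\alpha$, so certainly $\beta\not\le_{\mathrm{ibT}}\alpha$. For computable $\alpha$, any noncomputable c.e. real lies strictly above.

Second, since $\beta\equiv_T\alpha$, there is no maximal cl-degree of c.e. reals even within a single Turing degree, for every noncomputable Turing degree that contains a c.e. real. The restriction to noncomputable degrees is exact: all computable reals are cl-equivalent, so the computable Turing degree contains exactly one cl-degree.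

Third, since $\beta$ is again a noncomputable c.e. real in the same Turing degree when $\alpha$ is c.e., Theorem 2 can be applied to $\beta$, and so on. Each such Turing degree therefore contains an infinite strictly ascending chain of cl-degrees of c.e. reals.
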